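# Between the countable power and the $\mathbb Z$-jump of $E_0$

## 1. First guess: nothing lies strictly between $(E_0)^\omega$ and $(E_0)^{[\mathbb Z]}$

Take an array of bits with rows indexed by $\mathbb Z$ and columns indexed by $\omega=\{0,1,2,\dots\}$, and decide to see each row only up to finitely many changes. There are two natural ways to call two arrays the same. Either each row of the first agrees, up to finitely many changes, with the same row of the second; or this becomes true after all rows of the first have been slid by one common integer. The first relation is the countable power of $E_0$, the second is its $\mathbb Z$-jump, and it is known that the second is strictly more complex. The question, posed in "Jumps in the Borel complexity hierarchy" (http://www.math.caltech.edu/~logic/slides/2021-09-29.pdf), is whether some Borel equivalence relation lies properly between them.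

The answer one would first guess is no. The two relations differ by one copy of $\mathbb Z$, and it seems that a relation squeezed between them must either use the sliding or not use it. Let us fix the terms and test this guess.

**Definitions.** For Borel equivalence relations $E$ on $X$ and $F$ on $Y$ ($X,Y$ standard Borel), $E\le_BF$ means that there is a Borel $f:X\to Y$ with $x\,E\,x'\iff f(x)\,F\,f(x')$; such an $f$ is a *reduction*. If only $\Rightarrow$ holds, $f$ is a *homomorphism*. We write $E<_BF$ if $E\le_BF$ and $F\not\le_BE$. On $2^{\mathbb N}$, and more generally on $A^\omega$ for a finite set $A$, $x\,E_0\,y$ means $x(n)=y(n)$ for all but finitely many $n$. The power $E^\omega$ on $X^\omega$ is given by $x\,E^\omega\,y\iff x(n)\,E\,y(n)$ for all $n$. For a countable group $\Gamma$, the jump $E^{[\Gamma]}$ on $X^\Gamma$ is given by: $x\,E^{[\Gamma]}\,y$ iff there is $\gamma\in\Gamma$ with $x(\gamma^{-1}\alpha)\,E\,y(\alpha)$ for all $\alpha\in\Gamma$.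

We read arrays by columns. Let $\sigma$ be the shift on $2^{\mathbb Z}$, $(\sigma z)(m)=z(m+1)$. An array is a point $x=(x_i)_{i\in\omega}\in(2^{\mathbb Z})^\omega$; its $i$-th column is $x_i\in2^{\mathbb Z}$, and its $m$-th row is $x(m)=(x_i(m))_i\in2^\omega$. Let $\forall^\infty i$ mean "for all but finitely many $i$", and apply $\sigma$ to every column. Put
$$x\approx y\iff\forall m\ \forall^\infty i\ \ x_i(m)=y_i(m).\tag{1}$$
So $\approx$ is $(E_0)^\omega$ with rows indexed by $\mathbb Z$. Since $(\sigma^nx)(m)=x(m+n)$, the jump $(E_0)^{[\mathbb Z]}$ becomes the relation $\exists n\ \sigma^nx\approx y$. Note that $x\approx y\iff\sigma x\approx\sigma y$.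

The natural candidates for relations in between are restrictions of the jump, obtained by restricting the columns. A *subshift* is a nonempty closed $K\subseteq2^{\mathbb Z}$ with $\sigma K=K$. For a subshift $K$ let $F_K$ be the relation on $K^\omega$ given by
$$x\,F_K\,y\iff\exists n\in\mathbb Z\ \ \sigma^nx\approx y.\tag{2}$$
It is Borel, $F_{2^{\mathbb Z}}$ is $(E_0)^{[\mathbb Z]}$ up to a homeomorphism of the underlying spaces, $F_K\le_B(E_0)^{[\mathbb Z]}$ for every $K$, and $K\subseteq L$ implies $F_K\le_BF_L$, by inclusion.

**Four small cases.** (a) $K=\{0^\infty,1^\infty\}$, the two constant sequences. All rows of an array in $K^\omega$ are equal and the shift does nothing, so $F_K$ is $E_0$, which is below $(E_0)^\omega$ via $x\mapsto(x,x,x,\dots)$.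

(b) $K=\{a,\sigma a\}$, where $a$ is the indicator function of $2\mathbb Z$. Code $a$ by $0$ and $\sigma a$ by $1$, so that $K^\omega$ becomes $2^\omega$ and $\sigma$ becomes $x\mapsto1-x$. Then $x\,F_K\,y$ iff $x\,E_0\,y$ or $x\,E_0\,(1-y)$, that is, iff $x_i+y_i$ mod $2$ is eventually constant. This is equivalent to $x_i+x_{i+1}=y_i+y_{i+1}$ mod $2$ for almost all $i$. So $x\mapsto(x_i+x_{i+1})_i$ reduces $F_K$ to $E_0$, and we are again below $(E_0)^\omega$.

(c) $K=2^{\mathbb Z}$: this is the jump itself.

(d) $K$ is the set of $z\in2^{\mathbb Z}$ without two adjacent $1$s. For $z\in 2^{\mathbb Z}$ let $z'(2m)=z(m)$ and $z'(2m+1)=0$, so $z'\in K$ and $\sigma^{2n}z'=(\sigma^nz)'$. With $a$ as in (b), map an array $x$ to $\hat x=(a,x_0',a,x_1',\dots)\in K^\omega$. If $\sigma^nx\approx y$, then $\sigma^{2n}\hat x\approx\hat y$. Conversely, if $\sigma^n\hat x\approx\hat y$, then the even columns give $\sigma^na=a$, so $n=2l$, and rows $2m$ of the odd columns give $\sigma^lx\approx y$. Hence $(E_0)^{[\mathbb Z]}\le_BF_K$, and $F_K$ has the full complexity of the jump.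

So far the guess survives: in (a), (b) we are at or below the bottom, in (c), (d) at the top. But the cases also show what a counterexample $K$ would have to look like. It must be too rich to behave like a finite set, and yet have too little room to store arbitrary arrays, which was the trick in (d).

## 2. Codings of an irrational rotation, and the theorems

**Definitions.** A subshift $K$ is *perfect* if it has no isolated points, and *aperiodic* if $\sigma^nz\ne z$ for all $z\in K$, $n\ne0$. A word $v\in2^{[a,b]}$ is *$K$-legal* if $v=z|[a,b]$ for some $z\in K$. $K$ has *zero entropy* if the number of legal words on an interval of length $\ell$ is $2^{o(\ell)}$.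

For instance $2^{\mathbb Z}$ has $2^\ell$ legal words on an interval of length $\ell$. The $K$ of case (d) has at least $2^{\lfloor\ell/2\rfloor}$, since the even positions are free. The $K$ of case (b) has two legal words, but is neither perfect nor aperiodic.

Zero entropy measures lack of room. The richness is measured by a condition on windows. Put $\pi_k(z)=z|[-k,k]$ and $P_k=P_k(K)=\{\pi_k(z):z\in K\}$.

**Condition (C).** For every $k$ there is $N\ge1$ such that the bipartite graph on two disjoint copies (left and right) of $P_k$, with edge set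
$$R_{k,N}=\{(\pi_k(z),\pi_k(\sigma^Nz)):z\in K\},$$
is connected.

Since $\sigma^NK=K$, every left and every right vertex lies on an edge. The full shift satisfies (C) with $N=2k+1$: the windows $[-k,k]$ and $[k+1,3k+1]$ are disjoint, so the graph is complete bipartite. The two-point subshift of case (b) fails (C): $P_k$ has two elements, $\pi_k(z)$ determines $\pi_k(\sigma^Nz)$, and the graph consists of two disjoint edges, for every $N$.

Now the candidate. Let $\mathbb T=\mathbb R/\mathbb Z$ and consider the closed arcs $\bar I_1=[0,\frac12]$, $\bar I_0=[\frac12,1]$. Let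
$$Q=\{(\alpha,t,z)\in\mathbb T\times\mathbb T\times2^{\mathbb Z}:\ \forall m\ \ t+m\alpha\in\bar I_{z(m)}\},\tag{3}$$
a compact set: $z$ records in which half of the circle the points $t+m\alpha$ lie. For a nonempty compact set $A$ of irrationals in $\mathbb T$ let $X_A=\{z:\exists\alpha\in A\ \exists t\ (\alpha,t,z)\in Q\}$, and $X_\alpha=X_{\{\alpha\}}$. As a projection of a compact set $X_A$ is compact; it is nonempty; and it is a subshift because
$$(\alpha,t,z)\in Q\iff(\alpha,t+\alpha,\sigma z)\in Q.\tag{4}$$

To see (C) at work for $X_\alpha$, take $k=0$, $N=1$ and $\alpha\in(0,\frac12)$. As $t$ runs through $(0,\frac12-\alpha)$, $(\frac12-\alpha,\frac12)$, $(\frac12,1-\alpha)$, $(1-\alpha,1)$, the edge $(z(0),z(1))$ is $(1,1),(1,0),(0,0),(0,1)$. Consecutive edges share a vertex, so the graph is connected. The general proof in Section 9 is this observation.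

**Theorem 1.** If $\alpha$ is irrational, then $(E_0)^\omega<_BF_{X_\alpha}<_B(E_0)^{[\mathbb Z]}$.

So the first guess is wrong: the answer to the question is yes. Theorem 1 will be a special case of the following.

**Theorem 2.** Let $K$ be any perfect, aperiodic, zero-entropy subshift with (C). Then $(E_0)^\omega<_BF_K<_B(E_0)^{[\mathbb Z]}$.

**Theorem 3.** There is a Cantor set $H\subseteq\mathbb T$ of irrationals such that for all nonempty closed $A,B\subseteq H$: $(E_0)^\omega<_BF_{X_A}<_B(E_0)^{[\mathbb Z]}$, and $F_{X_A}\le_BF_{X_B}\iff A\subseteq B$.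

In particular the partial order of nonempty closed subsets of $2^{\mathbb N}$ under inclusion embeds into the interval.

**Corollary 4.** Strictly between $(E_0)^\omega$ and $(E_0)^{[\mathbb Z]}$ under $\le_B$ there are continuum many pairwise incomparable relations, a chain of order type $\mathbb R$, and a copy of $(\mathcal P(\mathbb N),\subseteq)$.

## 3. Reductions that act column by column, and reductions that do not

The hard half of Theorem 2 is $(E_0)^{[\mathbb Z]}\not\le_BF_L$ for $L$ aperiodic of zero entropy. The first thing to try is to assume that a reduction $f$ acts on each column by one shift-respecting map.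

**Toy case.** Suppose $f(x)_i=\Phi(x_i)$, where $\Phi:2^{\mathbb Z}\to L$ is continuous and $\Phi\sigma=\sigma^r\Phi$ for a fixed integer $r$. We show that $f$ is not a reduction.

If $r=0$, then $\Phi$ is constant on $\sigma$-orbits. Some point of $2^{\mathbb Z}$, one that contains every finite word, has a dense orbit. So $\Phi$ is constant, $f$ is constant, and $f$ is not a reduction.

If $r\neq0$, choose $k$ such that for $0\le s<|r|$ the bit $\Phi(z)(s)$ depends only on $\pi_k(z)$, say $\Phi(z)(s)=\gamma_s(\pi_k(z))$. Then
$$\Phi(z)(s+jr)=\Phi(\sigma^jz)(s)=\gamma_s(\pi_k(\sigma^jz))\quad\text{for all }j\in\mathbb Z.$$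
Suppose some $\gamma_s$ is not constant, and put $d=2k+1$. The windows $[j-k,j+k]$, $j\in\{0,d,\dots,Td\}$, are disjoint, so $z$ can be chosen to give the $T+1$ bits $\Phi(z)(s+jr)$ arbitrary values. Hence $L$ has at least $2^{T+1}$ legal words on an interval of length $(2dT+1)|r|$, for every $T$, contradicting zero entropy. So all $\gamma_s$ are constant, and then $\sigma^r\Phi(z)=\Phi(z)$, contradicting aperiodicity.

This stops working for general reductions, at two exact points.

The first is the exponent $r$. A reduction only gives $f(\sigma x)\,F_L\,f(x)$, that is, $f(\sigma x)\approx\sigma^{r(x)}f(x)$ with $r(x)$ depending on $x$. Even worse, $x\approx y$ only gives $f(y)\approx\sigma^cf(x)$ with some $c$ depending on $x,y$. Both things happen. Let $f(x)=\sigma^{n(x)}x$ with $n(x)=x_0(0)$, on $(2^{\mathbb Z})^\omega$. Since $f(x)$ is always equivalent to $x$, this $f$ reduces $F_{2^{\mathbb Z}}$ to itself. For $x\approx y$ we have $f(y)\approx\sigma^cf(x)$ with $c=n(y)-n(x)$, and $f(\sigma x)\approx\sigma^{r}f(x)$ with $r=1+n(\sigma x)-n(x)$. The example also shows a remedy: change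 $x_0$ first to make $n$ constant. Changing one column does not change the $\approx$-class.

The second is that column $i$ of $f(x)$ may depend on all of $x$. For example $f(x)_{2i}=x_i$, $f(x)_{2i+1}=x_i+x_{i+1}$ (mod $2$) defines a reduction of $F_{2^{\mathbb Z}}$ to itself, because $f$ commutes with $\sigma$ and $f(x)\approx f(y)\iff x\approx y$. Moreover a Borel $f$ need not be continuous.

The way past these points is Baire category on $K^\omega$. We shall show that on a comeager set, and up to $E_0$, each row of $f(x)$ depends only on $\pi_k(x)$ for one $k$ (Section 5). Next, after a change of finitely many columns as in the example, the exponent is $0$ on $\approx$ and is a constant $r$ along the shift; this is where (C) enters (Section 7). Finally the counting of the toy case is run for each output column $i$ separately (Section 8).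

## 4. Baire category on $K^\omega$

**Conventions.** $\forall^*$ means "for comeagerly many". We use: a nonmeager set with the Baire property is comeager in some nonempty open set; a Borel map into a second countable space is continuous on a dense $G_\delta$ set; if $S\subseteq X\times Y$ is Borel ($X,Y$ Polish), then $\{x:\forall^*y\ (x,y)\in S\}$ is Borel; and the Kuratowski–Ulam theorem, KU: a set $S\subseteq X\times Y$ with the Baire property is comeager iff $\forall^*x\,\forall^*y\,(x,y)\in S$ iff $\forall^*y\,\forall^*x\,(x,y)\in S$. A comeager set in a hypothesis may always be shrunk to a Borel comeager set, and we do so tacitly.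

The first lemma moves category statements between arrays of columns and arrays of letters.

**Lemma 5.** If $\phi:X\to Y$ is a continuous open surjection of Polish spaces, then a Borel $S\subseteq Y$ is comeager iff $\phi^{-1}(S)$ is. This applies to the maps $X^\omega\to Y^\omega$ induced by a surjection $X\to Y$ of finite sets, or by a continuous surjection of a subshift $X=K$ onto a finite set $Y$.

*Proof.* If $V$ is dense open in $Y$ and $U\subseteq X$ is nonempty open, then $\phi(U)$ is nonempty open and meets $V$, so $U$ meets $\phi^{-1}(V)$. So preimages of dense open sets are dense open, and preimages of comeager sets are comeager. If $S$ is not comeager, then $Y\setminus S$ is comeager in a nonempty open $O$. Apply the first direction to $\phi:\phi^{-1}(O)\to O$: the set $\phi^{-1}(Y\setminus S)$ is comeager in $\phi^{-1}(O)\ne\emptyset$, so $\phi^{-1}(S)$ is not comeager. For the last sentence, the induced map sends $\prod_{i<n}U_i\times X^{\omega\setminus n}$ to a set of the form $\prod_{i<n}U'_i\times Y^{\omega\setminus n}$, which is open as $Y$ is discrete. $\square$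

**Lemma 6 (0–1 law).** If a countable group acts by homeomorphisms on a Polish space with all orbits dense, then every invariant Borel set is meager or comeager.

*Proof.* If it is nonmeager, it is comeager in some nonempty open $O$, hence by invariance in each of the countably many translates of $O$. These cover the space, since every orbit meets $O$. $\square$

From here to the end of Section 5, $K$ is a **perfect** subshift. Put $K_p=\{z\in K:\pi_k(z)=p\}$ for $p\in P_k$. These are nonempty clopen subsets of $K$, so they are Cantor sets, and so is $K$; any two of them are homeomorphic. For $u\in P_k^N$ let $[u]=\{x\in K^\omega:\pi_k(x_i)=u_i\ \forall i<N\}$. These sets, for all $k,N,u$, form a base of $K^\omega$. With $\pi_k$ applied to every column, (1) says $x\approx y\iff\forall k\ \pi_k(x)\,E_0\,\pi_k(y)$. Write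
$$x\approx_ky\iff x\approx y\ \text{ and }\ \pi_k(x)=\pi_k(y).$$

The next lemma is the remedy from Section 3: it fixes the first columns without leaving the $\approx$-class. For $p,p'\in P_k$ fix homeomorphisms $\kappa_{p,p'}:K_p\to K_{p'}$. For $u\in P_k^N$ let $\tau_u:K^\omega\to[u]$ replace $x_i$ by $\kappa_{\pi_k(x_i),u_i}(x_i)$ for $i<N$ and keep the other columns.

**Lemma 7 (transport).** (a) $\tau_u(x)\in[u]$ and $\tau_u(x)\approx x$. (b) If $C\subseteq K^\omega$ is comeager, so is $\tau_u^{-1}(C)$. (c) If $x\approx_ky$ (same $k$ as for $u$), then $\tau_u(x)\approx_k\tau_u(y)$.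

*Proof.* (a) Only finitely many columns change. (b) On each of the finitely many clopen pieces $[v]$, $v\in P_k^N$, the map $\tau_u$ is a homeomorphism onto $[u]$. (c) $\tau_u(x)\approx x\approx y\approx\tau_u(y)$; the windows $\pi_k$ of $\tau_u(x),\tau_u(y)$ agree in columns $i<N$ (both are $u_i$) and in columns $i\ge N$ (unchanged). $\square$

Now we realize $\approx$ as an orbit equivalence relation. Fix a homeomorphism $\theta:K\to2^\omega$. Let $\Gamma$ be the countable discrete group of finitely supported elements of $2^\omega$ under addition mod $2$, and let $G=\Gamma^\omega$, an abelian Polish group. The map $\Theta(x)(l)=(\theta(x_i)(l))_i$ is a homeomorphism $K^\omega\to(2^\omega)^\omega$. $G$ acts on $(2^\omega)^\omega$ continuously by addition, $h(l)\in\Gamma$ being added to the $l$-th entry. Transport this action to $K^\omega$ by $\Theta$. Let $G_l=\{h:h(j)=0\ \forall j<l\}$; these open subgroups form a neighborhood base at the identity. Let $G^*=\bigoplus_\omega\Gamma$, a countable dense subgroup of $G$.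

**Lemma 8.** (a) $x\approx y\iff\Theta(x)\,(E_0)^\omega\,\Theta(y)$, so the $G$-orbits in $K^\omega$ are exactly the $\approx$-classes. (b) All $G^*$-orbits in $K^\omega$ are dense. (c) For each $l$ there is $k_0$ such that for all $k\ge k_0$: $x\approx_ky\Rightarrow y\in G_lx$.

*Proof.* (a) For a compatible metric, $x\approx y$ says that the distance of $x_i$ and $y_i$ tends to $0$. As $\theta,\theta^{-1}$ are uniformly continuous, this holds iff the distance of $\theta(x_i),\theta(y_i)$ tends to $0$, that is, iff for every $l$, $\theta(x_i)(l)=\theta(y_i)(l)$ for almost all $i$. (b) A basic open set of $(2^\omega)^\omega$ prescribes finitely many bits, and these can be attained by adding an element of $G^*$. (c) By uniform continuity choose $k_0$ such that $\pi_{k_0}(z)=\pi_{k_0}(z')$ implies $\theta(z)|l=\theta(z')|l$. If $x\approx_ky$ with $k\ge k_0$, then $y=hx$ for $h=\Theta(y)-\Theta(x)\in G$, and $h(j)=0$ for $j<l$. $\square$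

## 5. $E_0$-valued maps read finite windows

Let $K$ be perfect. We want Lemma 11: a map into $2^\omega$ that respects $\approx$ up to $E_0$ depends, up to $E_0$ and generically, on $\pi_k(x)$ alone for some $k$. Lemma 9 treats maps that are exactly constant on $\approx_k$-classes; Lemma 10 makes them so on an open set.

**Lemma 9.** Let $f:K^\omega\to2^\omega$ be Borel and $C$ comeager with $f(x)=f(y)$ whenever $x,y\in C$, $x\approx_ky$. Then there is a Borel $g:P_k^\omega\to2^\omega$ with $f(x)=g(\pi_k(x))$ for comeagerly many $x$.

*Proof.* Separate the window from the rest of each column: with homeomorphisms $K_p\cong2^\omega$ we get $K^\omega\cong P_k^\omega\times(2^\omega)^\omega$, $x\leftrightarrow(q,c)$, where $q=\pi_k(x)$ and $c_i\in2^\omega$ codes $x_i\in K_{q_i}$. By KU, for comeagerly many $q$ the section $C_q$ is comeager. Fix such a $q$. The countable group $\Lambda_0=\bigoplus_{i\in\omega}\Gamma$ acts on $(2^\omega)^\omega$ by addition, with dense orbits. For $\lambda\in\Lambda_0$ the points $(q,c)$ and $(q,\lambda c)$ have the same $\pi_k$ and differ in finitely many columns,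 so they are $\approx_k$-equivalent. So on the comeager $\Lambda_0$-invariant set $\bigcap_\lambda\lambda C_q$ the map $f(q,\cdot)$ is $\Lambda_0$-invariant. By Lemma 6, applied to each bit, $f(q,\cdot)$ is constant on a comeager set. Define $g(q)(n)=1$ iff $\forall^*c\ f(q,c)(n)=1$. Then $g$ is Borel and $\forall^*q\,\forall^*c\ f(q,c)=g(q)$. Apply KU. $\square$

**Lemma 10.** Let $\mathcal R$ be a Borel equivalence relation on $K^\omega$ and $C_0$ a comeager set such that for each $\approx$-class $c$, $c\cap C_0$ meets only countably many $\mathcal R$-classes. Then there are $k,N$, $u\in P_k^N$ and a comeager $C$ such that $x\,\mathcal R\,y$ whenever $x,y\in C\cap[u]$ and $x\approx_ky$.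

*Proof.* **Step 1: a small subgroup that generically does not leave the $\mathcal R$-class.** Let
$$A_l=\{x:\forall^*(h,h')\in G_l^2\ \ hx\,\mathcal R\,h'x\}.$$
This set is Borel, and it is $G_l$-invariant because translations of $G_l$ are homeomorphisms. We show that some $A_l$ is nonmeager. For every $h\in G$ we have $\forall^*x\ hx\in C_0$, so by KU, for comeagerly many $x$, $\forall^*h\in G\ hx\in C_0$. Fix such an $x$. The points $hx$ lie in one $\approx$-class, so countably many Borel sets $\{h:hx\in e\}$, $e$ an $\mathcal R$-class, cover a comeager subset of $G$. One of them is nonmeager, hence comeager in some coset $G_lh_0$, and we may take $h_0\in G^*$ by density. So $\forall^*g\in G_l\ gh_0x\in e$, which gives $h_0x\in A_l$. Hence $\bigcup_l\bigcup_{h_0\in G^*}h_0^{-1}A_l$ is comeager. As the union is countable and the $h_0$ are homeomorphisms, some $A_l$ is nonmeager, hence comeager in a nonempty open $O$. Fix this $l$.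

**Step 2: include the point itself.** Let $B_l=\{x\in A_l:\forall^*h\in G_l\ x\,\mathcal R\,hx\}$, a Borel set. We show that $B_l$ is comeager in $O$. If $x\in A_l$, then by KU, $\forall^*h\in G_l\,\forall^*h''\in G_l\ hx\,\mathcal R\,h''x$. Substituting $h''=h'h$, we get for comeagerly many $h\in G_l$ that $\forall^*h'\in G_l\ hx\,\mathcal R\,h'(hx)$; also $hx\in A_l$ by invariance, so $hx\in B_l$. If $x\notin A_l$, then $hx\notin A_l$ for all $h\in G_l$. So for every $x$, $\forall^*h\in G_l\ hx\notin A_l\setminus B_l$. By KU there is $h\in G_l$ such that $h^{-1}(A_l\setminus B_l)$ is meager. So $A_l\setminus B_l$ is meager.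

**Step 3: conclusion.** If $x,y\in B_l$ and $y=h_1x$ with $h_1\in G_l$, then for generic $h\in G_l$
$$x\,\mathcal R\,hx=(hh_1^{-1})y\,\mathcal R\,y.$$
By Lemma 8(c) choose $k$ with $x\approx_ky\Rightarrow y\in G_lx$, large enough that some $[u]\subseteq O$ with $u\in P_k^N$. Then $C=B_l\cup(K^\omega\setminus[u])$ is as required. $\square$

**Lemma 11.** Let $f:K^\omega\to2^\omega$ be Borel and $C_0$ comeager with $f(x)\,E_0\,f(y)$ whenever $x,y\in C_0$, $x\approx y$. Then there are $k$ and a Borel $g:P_k^\omega\to2^\omega$ with $f(x)\,E_0\,g(\pi_k(x))$ for comeagerly many $x$. Such a $g$ then exists for every larger $k'$ too.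

*Proof.* Apply Lemma 10 to $x\,\mathcal R\,y\iff f(x)=f(y)$. The hypothesis holds, since for an $\approx$-class $c$ the set $f(c\cap C_0)$ lies in one $E_0$-class, which is countable. We get $u,k,C$. Put $f'=f\circ\tau_u$. On the comeager set $C_0\cap\tau_u^{-1}(C_0)$ we have $f'(x)\,E_0\,f(x)$, since $\tau_u(x)\approx x$. If $x,y\in\tau_u^{-1}(C)$ and $x\approx_ky$, then $\tau_u(x)\approx_k\tau_u(y)$ are in $C\cap[u]$, so $f'(x)=f'(y)$. Lemma 9, applied to $f'$, gives $g$. For $k'>k$ compose $g$ with the restriction map $P_{k'}^\omega\to P_k^\omega$. $\square$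

## 6. Walks in the window graph, and why $F_K\not\le_B(E_0)^\omega$

Next we use (C). If $f$ is also unchanged by the shift up to $E_0$, then $g$ takes $E_0$-equivalent values at the windows of $x$ and of $\sigma^Nx$. Along walks in the connected graph of (C), this links independent points of $P_k^\omega$.

**Lemma 12.** Let $K$ be a perfect subshift with (C). Let $f:K^\omega\to2^\omega$ be Borel and $C_0$ comeager with $f(x)\,E_0\,f(y)$ whenever $x,y\in C_0$ and ($x\approx y$ or $y=\sigma x$). Then some $E_0$-class contains $f(x)$ for comeagerly many $x$.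

*Proof.* **Step 1: one edge.** Take $g,k$ from Lemma 11, and $N$ from (C) for $k$. For comeagerly many $x$, all $\sigma^jx$ lie in $C_0$ and $f(\sigma^jx)\,E_0\,g(\pi_k(\sigma^jx))$ for all $j$. For such $x$ we have $f(x)\,E_0\,f(\sigma x)\,E_0\cdots E_0\,f(\sigma^Nx)$, so $g(\pi_k(x))\,E_0\,g(\pi_k(\sigma^Nx))$. Apply Lemma 5 to the map $K^\omega\to R_{k,N}^\omega$ induced by $z\mapsto(\pi_k(z),\pi_k(\sigma^Nz))$. Identifying elements of $R_{k,N}^\omega$ with pairs in $P_k^\omega\times P_k^\omega$, we get $g(p)\,E_0\,g(q)$ for comeagerly many $(p,q)\in R_{k,N}^\omega$.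

**Step 2: long walks.** Let $\mathcal W_d$ be the finite set of walks $(p^0,q^0,p^1,\dots,q^{d-1},p^d)$ in the graph, with the $p$'s left and the $q$'s right vertices. Every vertex is on an edge, so every edge occurs at every position of some walk. For $d$ large, all pairs $(p^0,p^d)\in P_k^2$ occur as endpoints: by (C) two left vertices are joined by a walk, necessarily of even length, and walks can be lengthened by backtracking. By Lemma 5 for the position maps $\mathcal W_d\to R_{k,N}$, Step 1 gives for comeagerly many elements of $\mathcal W_d^\omega$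
$$g(p^0)\,E_0\,g(q^0)\,E_0\,g(p^1)\,E_0\cdots E_0\,g(p^d).$$
By Lemma 5 for the endpoint map $\mathcal W_d\to P_k^2$, in the other direction, $g(p)\,E_0\,g(p')$ for comeagerly many $(p,p')\in P_k^\omega\times P_k^\omega$.

**Step 3: conclusion.** By KU fix $p$ with $\forall^*p'\ g(p')\,E_0\,g(p)$. By Lemma 5 for $\pi_k:K^\omega\to P_k^\omega$, $f(x)\,E_0\,g(\pi_k(x))\,E_0\,g(p)$ for comeagerly many $x$. $\square$

**Lemma 13.** If $K$ is perfect, then all $F_K$-classes are meager.

*Proof.* The $F_K$-class of $y$ is the countable union of the $\approx$-classes of the $\sigma^ny$, so it is enough to treat $[y]_\approx$. Choose $k$ with $|P_k|\ge2$. Then $[y]_\approx\subseteq\bigcup_{i_0}\{x:\forall i\ge i_0\ \pi_k(x_i)=\pi_k(y_i)\}$. Each of these sets is closed. It is nowhere dense, since a basic open set restricts only finitely many columns and so contains a point that violates the condition at some later column. $\square$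

**Proposition 14.** If $K$ is perfect and has a point $a$ with $\sigma^na\ne a$ for all $n\ne0$, then $(E_0)^\omega\le_BF_K$.

*Proof.* By Lemma 8(a), $\Theta^{-1}$ reduces $(E_0)^\omega$ to $\approx$ on $K^\omega$. Follow it by $x\mapsto\hat x=(a,x_0,a,x_1,\dots)$. If $\sigma^n\hat x\approx\hat y$, the even columns give $a(m+n)=a(m)$ for all $m$, so $n=0$ and $x\approx y$. Conversely $x\approx y$ gives $\hat x\approx\hat y$. $\square$

**Proposition 15.** If $K$ is perfect and satisfies (C), then $F_K\not\le_B(E_0)^\omega$.

*Proof.* Let $f:K^\omega\to(2^\omega)^\omega$ be a reduction. For each $m$ the map $x\mapsto f(x)(m)$ satisfies the hypothesis of Lemma 12 with $C_0=K^\omega$. So there are $E_0$-classes $e_m$ with $\forall^*x\,\forall m\ f(x)(m)\in e_m$. That is, one $(E_0)^\omega$-class has comeager preimage. This preimage is a single $F_K$-class, contradicting Lemma 13. $\square$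

With $K=2^{\mathbb Z}$, Propositions 14 and 15 give the known fact $(E_0)^\omega<_B(E_0)^{[\mathbb Z]}$.

## 7. Homomorphisms into aperiodic subshifts: straightening the shift cocycle

**Lemma 16 (main lemma).** Let $K$ be a perfect subshift with (C), $L\subseteq2^{\mathbb Z}$ an aperiodic subshift, and $f:K^\omega\to L^\omega$ a Borel homomorphism from $F_K$ to $F_L$. Then one of the following holds.

(a) The $f$-preimage of some $F_L$-class is comeager.

(b) There are $r\in\mathbb Z\setminus\{0\}$, $k$, maps $g_s:P_k^\omega\to2^\omega$ $(0\le s<|r|)$, and a dense $G_\delta$ set $Y\subseteq P_k^\omega$, closed under $E_0$, such that each $g_s|Y$ is continuous and $g_s(p)\,E_0\,g_s(q)$ for $p,q\in Y$ with $p\,E_0\,q$. Moreover the following holds for every $M$. Let $W_M=\{(\pi_k(\sigma^jz))_{|j|\le M}:z\in K\}$. For $w\in W_M^\omega$ let $w(j)\in P_k^\omega$ be its $j$-th component, and let $\tilde Y_M=\{w\in W_M^\omega:w(j)\in Y\ \forall|j|\le M\}$. For $w\in\tilde Y_M$ let $\Omega_i(w)$ be the word on $[-M|r|,M|r|+|r|-1]$ with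
$$\Omega_i(w)(s+jr)=g_s(w(j))_i\qquad(|j|\le M,\ 0\le s<|r|);\tag{5}$$
each position is uniquely of the form $s+jr$. Then:

(b1) there are $i_0$, $N_0$, $u\in W_M^{N_0}$ such that $\Omega_i(w)$ is $L$-legal for all $w\in\tilde Y_M$ with $w|N_0=u$ and all $i\ge i_0$;

(b2) for every $w\in\tilde Y_M$, $\Omega_i(w)$ is $L$-legal for all but finitely many $i$.

In words: either $f$ is generically trivial, or it is generically a block code in the sense of the toy case, with one exponent $r\ne0$, except that the output column $i$ may depend on all input columns.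

*Proof.* **Step 0: the cocycle.** If $y\in L^\omega$ and $\sigma^ny\approx y$, then any limit point $z\in L$ of the columns $(y_i)_i$ satisfies $\sigma^nz=z$, so $n=0$. Hence for $x\,F_K\,y$ there is a unique integer $c(x,y)=c_f(x,y)$ with
$$\sigma^{c(x,y)}f(x)\approx f(y).$$
It is a Borel function on $F_K$, and $c(x,z)=c(x,y)+c(y,z)$ as $\approx$ is $\sigma$-invariant. We shall replace $f$ by maps $f\circ\tau_u$. Since $\tau_u(x)\approx x$, $f\circ\tau_u$ is again a Borel homomorphism, and $f(\tau_u(x))\,F_L\,f(x)$ for all $x$; so the preimages of $F_L$-classes, and the truth of (a), do not change. Alternative (b) does not mention $f$. So such replacements are harmless.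

**Step 1: make $c$ vanish on $\approx_k$ for some $k$.** Apply Lemma 10 to $x\,\mathcal R\,y\iff f(x)\approx f(y)$ with $C_0=K^\omega$. If $x\approx y$, then $f(y)\approx\sigma^nf(x)$ for some $n$, so each $\approx$-class meets only countably many $\mathcal R$-classes. We get $k,u,C$ such that $x\approx_ky$ in $C\cap[u]$ implies $f(x)\approx f(y)$. Replacing $f$ by $f\circ\tau_u$ and putting $C_1=\tau_u^{-1}(C)$, we get by Lemma 7 a comeager $C_1$ with $c(x,y)=0$ whenever $x,y\in C_1$, $x\approx_ky$.

**Step 2: make $c$ vanish on all of $\approx$.** Here (C) is used, to walk from $x$ to any $y\approx x$. Let $N$ be as in (C) for $k$. The Borel map $x\mapsto c(x,\sigma^Nx)\in\mathbb Z$ equals a constant $r_*$ comeagerly on some $[v]$, $v\in P_{k'}^{M_0}$, and we may take $k'\ge k$. Let $C_2$ be the comeager set of $x\in C_1\cap\sigma^{-N}C_1$ such that $x\notin[v]$ or $c(x,\sigma^Nx)=r_*$.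

For $e=(p,q)\in R_{k,N}$ let $K_e=\{z\in K:\pi_k(z)=p,\ \pi_k(\sigma^Nz)=q\}$. These sets are nonempty and clopen in $K$, hence Cantor sets, and they partition $K$. For $e\ne e'$ fix an involutive homeomorphism of $K$ that exchanges $K_e$ and $K_{e'}$ and fixes all other points. Let $\Lambda$ be the countable group of homeomorphisms of $K^\omega$ generated by applying these at single columns, so $\lambda x\approx x$ for $\lambda\in\Lambda$. Let $C_2^*=\bigcap_{\lambda\in\Lambda}\lambda C_2$, a comeager $\Lambda$-invariant set.

*Claim:* $c(x,y)=0$ for all $x,y\in C_2^*\cap[v]$ with $x\approx y$.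

Two kinds of pairs $x\approx x'$ in $C_2^*\cap[v]$ are clear. Type I: $\pi_k(x)=\pi_k(x')$. Then $x\approx_kx'$ are in $C_1$, so $c(x,x')=0$. Type II: $\pi_k(\sigma^Nx)=\pi_k(\sigma^Nx')$. Then $\sigma^Nx\approx_k\sigma^Nx'$ are in $C_1$, so
$$c(x,x')=c(x,\sigma^Nx)+c(\sigma^Nx,\sigma^Nx')-c(x',\sigma^Nx')=r_*+0-r_*=0.$$
Now let $x,y$ be as in the claim, and let $S$ be the finite set of $i$ with $\pi_k(x_i)\ne\pi_k(y_i)$. It contains no $i<M_0$, since $x,y\in[v]$ and $k'\ge k$. By (C), for $i\in S$ there are walks $(p_i^0,q_i^0,p_i^1,\dots,q_i^{d-1},p_i^d)$ in the graph, of a common length, with $p_i^0=\pi_k(x_i)$ and $p_i^d=\pi_k(y_i)$. Using $\Lambda$, move simultaneously the columns $x_i$, $i\in S$, from their original sets $K_e$, where $e$ has left vertex $p_i^0$, successively into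
$$K_{(p_i^0,q_i^0)},\ K_{(p_i^1,q_i^0)},\ K_{(p_i^1,q_i^1)},\ \dots,\ K_{(p_i^d,q_i^{d-1})}.$$
Each move keeps the left vertices or keeps the right vertices of all columns, alternately, so the moves are alternately of types I and II. All points stay in $C_2^*$, and in $[v]$ because columns below $M_0$ are untouched. We reach a point $y'$ with $\pi_k(y')=\pi_k(y)$ and $y'\approx x\approx y$, so $(y',y)$ is of type I. By additivity $c(x,y)=0$. This proves the claim.

Put $f_1=f\circ\tau_v$ and $C_3=\tau_v^{-1}(C_2^*)$, a comeager set. If $x\approx y$ are in $C_3$, then $\tau_v(x)\approx\tau_v(y)$ are in $C_2^*\cap[v]$, so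
$$f_1(x)\approx f_1(y)\quad\text{for all }x,y\in C_3\text{ with }x\approx y.\tag{6}$$

**Step 3: make the exponent along the shift constant.** Let $c_1=c_{f_1}$ and $r(x)=c_1(x,\sigma x)$. If $x\approx y$ are in $D=C_3\cap\sigma^{-1}C_3$, then by (6), for $x,y$ and for $\sigma x,\sigma y$,
$$r(x)=c_1(x,y)+r(y)+c_1(\sigma y,\sigma x)=r(y).$$
So for each $n$ the set $\{x\in\bigcap_{h\in G^*}hD:r(x)=n\}$ is $G^*$-invariant, hence meager or comeager by Lemmas 6 and 8(b). These countably many sets cover a comeager set, so one of them is comeager: $r(x)$ equals a constant $r$ comeagerly. For comeagerly many $x$ we then have $r(\sigma^jx)=r$ for all $j\in\mathbb Z$, and by additivity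
$$f_1(\sigma^jx)\approx\sigma^{jr}f_1(x)\quad\text{for all }j\in\mathbb Z.\tag{7}$$

**Step 4: if $r=0$, then (a) holds.** For each $m$ the map $x\mapsto f_1(x)(m)\in2^\omega$ satisfies the hypothesis of Lemma 12 on a comeager set, by (6) and (7). So there are $E_0$-classes $e_m$ with $\forall^*x\,\forall m\ f_1(x)(m)\in e_m$. Thus comeagerly many $f_1(x)$ lie in one $\approx$-class, and (a) holds for $f_1$, hence for $f$.

From now on let $r\ne0$; we prove (b).

**Step 5: the functions $g_s$.** Apply Lemma 11 to the maps $x\mapsto f_1(x)(s)$, $0\le s<|r|$, which is allowed by (6). With a common (new) $k$ we get Borel $g_s$ such that for comeagerly many $x$, for all $j\in\mathbb Z$ and all $s$,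
$$f_1(x)(s+jr)\ E_0\ f_1(\sigma^jx)(s)\ E_0\ g_s(\pi_k(\sigma^jx)).\tag{8}$$
The first relation is row $s$ of (7), and the second is Lemma 11 at the points $\sigma^jx$.

**Step 6: the set $Y$.** We need a set on which $g_s$ is continuous and respects $E_0$. Let $\Delta$ be the countable group of homeomorphisms of $P_k^\omega$ generated by transpositions of two letters at a single coordinate; its orbits are the $E_0$-classes. A transposition of $p,p'$ at coordinate $i$ lifts to the homeomorphism of $K^\omega$ that exchanges $K_p$ and $K_{p'}$ at column $i$ by an involution. So each $\delta\in\Delta$ has a lift $\tilde\delta$, a homeomorphism of $K^\omega$ with $\pi_k\tilde\delta=\delta\pi_k$ and $\tilde\delta x\approx x$. For comeagerly many $x$ both $x$ and $\tilde\delta x$ lie in $C_3$ and satisfy (8), so by (8) with $j=0$ and (6),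
$$g_s(\pi_k(x))\,E_0\,f_1(x)(s)\,E_0\,f_1(\tilde\delta x)(s)\,E_0\,g_s(\delta\pi_k(x)).$$
By Lemma 5, $\forall^*p\ \forall\delta\ \forall s\ g_s(p)\,E_0\,g_s(\delta p)$. Choose a dense $G_\delta$ set $Y_1$ of such $p$ on which all $g_s$ are continuous, and let $Y=\bigcap_{\delta\in\Delta}\delta Y_1$. Then $Y$ is a dense $G_\delta$, it is $\Delta$-invariant, that is, closed under $E_0$, and it has the required properties.

**Step 7: (b1).** Fix $M$. The component maps $W_M\to P_k$ are onto, since $\sigma^jK=K$. So by Lemma 5, $\tilde Y_M$ is a comeager $G_\delta$, hence a dense $G_\delta$, in $W_M^\omega$. For comeagerly many $x$, (8) holds and $w=((\pi_k(\sigma^jx_i))_{|j|\le M})_i$ lies in $\tilde Y_M$, by Lemma 5 for $K^\omega\to W_M^\omega$. Then $w(j)=\pi_k(\sigma^jx)$. For each of the finitely many pairs $(s,j)$, (8) gives $f_1(x)_i(s+jr)=g_s(w(j))_i$ for almost all $i$. So for almost all $i$ the word $\Omega_i(w)$ is a restriction of $f_1(x)_i\in L$, hence legal. By Lemma 5, for comeagerly many $w\in W_M^\omega$ we have $w\in\tilde Y_M$ and $\Omega_i(w)$ is legal for almost all $i$.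 So for some $i_0$ the set
$$S_{i_0}=\{w\in\tilde Y_M:\forall i\ge i_0\ \ \Omega_i(w)\text{ is legal}\}$$
is nonmeager, hence dense in $\{w:w|N_0=u\}$ for some $N_0$ and $u\in W_M^{N_0}$. As the $g_s|Y$ are continuous, each $\Omega_i(w)$ depends continuously on $w\in\tilde Y_M$, so $S_{i_0}$ is closed in $\tilde Y_M$. Hence it contains all $w\in\tilde Y_M$ with $w|N_0=u$.

**Step 8: (b2).** Given any $w\in\tilde Y_M$, let $w'$ be $w$ with its first $N_0$ entries replaced by $u$. Then $w'(j)\,E_0\,w(j)$, so $w'(j)\in Y$ and $g_s(w'(j))\,E_0\,g_s(w(j))$ for all $j,s$. Thus $\Omega_i(w')=\Omega_i(w)$ for almost all $i$, and (b1) for $w'$ gives (b2) for $w$. $\square$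

## 8. Counting words: $(E_0)^{[\mathbb Z]}\not\le_BF_L$, and the proof of Theorem 2

**Proposition 17.** If $L$ is an aperiodic zero-entropy subshift, then $(E_0)^{[\mathbb Z]}\not\le_BF_L$.

*Proof.* **Step 1: set up the count.** Let $K=2^{\mathbb Z}$, which is perfect and satisfies (C). Suppose $f$ reduces $F_K$ to $F_L$. The preimage of an $F_L$-class is empty or a single $F_K$-class, so by Lemma 13 alternative (a) of Lemma 16 fails. So (b) holds; fix $r,k,g_s,Y$. Let $d=2k+1$ and $M=dT$, with $T$ so large that $L$ has fewer than $2^{T+1}$ legal words on an interval of length $(2dT+1)|r|$; zero entropy allows this. Take $i_0,N_0,u$ from (b1) for this $M$, and let $J=\{0,d,\dots,Td\}$. The map $W_M\to P_k^J$ is onto, because the windows $[j-k,j+k]$, $j\in J$, are disjoint. For $j\in J$ let $u(j)\in P_k^{N_0}$ be the $j$-component of $u$ and $[u(j)]=\{p\in P_k^\omega:p|N_0=u(j)\}$.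

**Step 2: for every output column $i\ge i_0$ and every $s$ there is $j\in J$ such that $g_s(\cdot)_i$ is constant on $Y\cap[u(j)]$.** This replaces "some $\gamma_s$ is constant" in the toy case. Suppose that for some $i\ge i_0$ and $s$ the map $p\mapsto g_s(p)_i$ is nonconstant on $Y\cap[u(j)]$ for every $j\in J$. By continuity on $Y$ there are finite words $a_{j,\varepsilon}$ over $P_k$ extending $u(j)$ such that $g_s(p)_i=\varepsilon$ for all $p\in Y$ extending $a_{j,\varepsilon}$, for $\varepsilon=0,1$. Let $\varepsilon=(\varepsilon_j)_j\in2^J$. The set of $w\in W_M^\omega$ with $w|N_0=u$ and $w(j)$ extending $a_{j,\varepsilon_j}$ for all $j\in J$ is open, and it is nonempty: the entries below $N_0$ are those of $u$, and each later entry can be chosen in $W_M$ with the prescribed components, since $W_M\to P_k^J$ is onto. So this set meets the dense set $\tilde Y_M$. By (b1) this yields a legal word $\Omega_i(w)$ with value $\varepsilon_j$ at position $s+jr$ for all $j\in J$. So there are at least $2^{T+1}$ legal words on an interval of length $(2M+1)|r|=(2dT+1)|r|$, a contradiction.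

**Step 3: a periodic point in $L$.** By Step 2 and the pigeonhole principle there are an infinite $I\subseteq\omega$ and $j_s\in J$, $c_s\in\{0,1\}$ for $0\le s<|r|$, such that $g_s(\cdot)_i\equiv c_s$ on $Y\cap[u(j_s)]$ for all $i\in I$ and all $s$. Let $p\in Y$. Changing its first $N_0$ entries to $u(j_s)$ gives $p'\in Y\cap[u(j_s)]$ with $g_s(p')\,E_0\,g_s(p)$. So $g_s(p)_i=c_s$ for almost all $i\in I$. Now let $M'$ be arbitrary, take any $w\in\tilde Y_{M'}$, and apply (b2) for $M'$ to a large $i\in I$. The word on $[-M'|r|,M'|r|+|r|-1]$ with value $c_s$ at all positions $s+jr$ is legal. By compactness $L$ contains the point $z$ with $z(s+jr)=c_s$ for all $j\in\mathbb Z$ and all $s$. It satisfies $\sigma^rz=z$ with $r\ne0$, contradicting aperiodicity. $\square$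

**Proof of Theorem 2.** Let $K$ be perfect, aperiodic, of zero entropy and with (C). Then $(E_0)^\omega\le_BF_K$ by Proposition 14, $F_K\not\le_B(E_0)^\omega$ by Proposition 15, $F_K\le_B(E_0)^{[\mathbb Z]}$ by Section 1, and $(E_0)^{[\mathbb Z]}\not\le_BF_K$ by Proposition 17. $\square$

## 9. The rotation subshifts satisfy Theorem 2

It remains to check the four hypotheses for $X_\alpha$. Let $\alpha$ be irrational, $\mathcal E=\{0,\frac12\}\subseteq\mathbb T$ (the endpoints of the arcs), and $T_0=T_0(\alpha)=\{t:t+m\alpha\notin\mathcal E\ \forall m\}$, a co-countable set. For $t\in T_0$ let $c_t=c_{\alpha,t}$ be the unique $z$ with $(\alpha,t,z)\in Q$. By (4), $\sigma^jc_t=c_{t+j\alpha}$.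

**Lemma 18.** (a) If $\alpha$ is irrational and $(\alpha,t,z),(\alpha,t+\theta,z)\in Q$, then $\theta=0$. (b) For any nonempty compact set $A$ of irrationals, $X_A$ is aperiodic.

*Proof.* (a) Suppose $\theta\ne0$. The open set $\{y:y\in\operatorname{int}\bar I_0,\ y+\theta\in\operatorname{int}\bar I_1\}$ is nonempty: for $\theta\in(0,\frac12]$ take $y=1-\epsilon$, and for $\theta\in(\frac12,1)$ take $y=\frac12+\epsilon$, with $\epsilon>0$ small. Since $\alpha$ is irrational, this set contains some $t+m\alpha$. The first triple forces $z(m)=0$ and the second forces $z(m)=1$, a contradiction. (b) If $(\alpha,t,z)\in Q$, $\alpha\in A$ and $\sigma^nz=z$, then $(\alpha,t+n\alpha,z)\in Q$ by (4). So $n\alpha=0$ by (a), and $n=0$. $\square$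

**Lemma 19.** Let $\alpha$ be irrational. (a) $\{c_t:t\in T_0\}$ is dense in $X_\alpha$. (b) $X_\alpha$ is perfect. (c) Each set $\{z\in X_\alpha:\pi_k(z)=p\}$, $p\in P_k(X_\alpha)$, contains $\{c_t:t\in J\cap T_0\}$ for some nonempty open arc $J$.

*Proof.* Let $(\alpha,t,z)\in Q$. We approximate $z$ by points $c_{t'}$ with $t'\ne t$. If $t\in T_0$, then $z=c_t=\lim c_{t'}$ as $t'\to t$ in $T_0\setminus\{t\}$, since each $t+m\alpha$ is in the interior of its arc. Otherwise there is exactly one $m_0$ with $t+m_0\alpha\in\mathcal E$, since two would make $\alpha$ rational. Let $t'\to t$ in $T_0$ from the side for which $t'+m_0\alpha\in\bar I_{z(m_0)}$; then $c_{t'}\to z$. In both cases $c_{t'}\ne z$ for $t'\ne t$, by Lemma 18(a). This gives (a) and (b).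

For (c), by density $\pi_k(c_t)=p$ for some $t\in T_0$. Let $D_1=\{e-m\alpha:e\in\mathcal E,|m|\le k\}$. As $t'$ varies, the bit $c_{t'}(m)$ can change only when $t'$ passes a point $e-m\alpha$. So $\pi_k(c_{t'})=p$ for all $t'\in T_0$ in the component of $\mathbb T\setminus D_1$ that contains $t$. $\square$

**Lemma 20.** If $\alpha$ is irrational, then $X_\alpha$ satisfies (C) with $N=2k+1$.

*Proof.* Let $D_1$ be as above and $D_2=D_1-N\alpha$. First, $D_1\cap D_2=\emptyset$: if $e-m\alpha=e'-m'\alpha-N\alpha$ with $e,e'\in\mathcal E$ and $|m|,|m'|\le k$, then $(m'+N-m)\alpha\in\mathcal E$ with $m'+N-m\ge1$, which is impossible for irrational $\alpha$. By Lemma 19(a), all edges are of the form $(p(t),q(t))=(\pi_k(c_t),\pi_k(\sigma^Nc_t))$ with $t\in T_0$. Here $p(t)$ is constant on the components of $\mathbb T\setminus D_1$, and $q(t)$ on those of $\mathbb T\setminus D_2$ (intersected with $T_0$). As $t$ moves once around $\mathbb T$, crossing a point of $D_1$ does not change $q$, and crossing a point of $D_2$ does not change $p$. So consecutive edges share a vertex, and all edges lie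 in one connected component. Every vertex is on an edge, so the graph is connected. $\square$

**Proof of Theorem 1.** $X_\alpha$ is aperiodic by Lemma 18(b), perfect by Lemma 19(b), and satisfies (C) by Lemma 20. For zero entropy, Lemma 19(a) shows that every legal word of length $\ell$ is, up to translation, $c_t|[0,\ell-1]$ for some $t\in T_0$. This word depends only on the component of $\mathbb T\setminus\{e-m\alpha:e\in\mathcal E,0\le m<\ell\}$ that contains $t$. There are at most $2\ell$ components, so at most $2\ell$ words. Apply Theorem 2. $\square$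

## 10. Closed sets of rotation numbers: proof of Theorem 3

Let $\|\cdot\|$ denote the distance to $0$ in $\mathbb T$. The idea for telling $\alpha$ from $B$ is this. If $\|n\alpha\|$ is tiny, then codings of the rotation by $\alpha$ nearly repeat after $n$ steps. A generic block code with exponent $r$ transfers this to near repetition after $rn$ steps in $X_B$, and that forces $\|rn\beta\|$ to be small for some $\beta\in B$. The set $H$ is built so that $n\alpha$ and the $n\beta$ can be chosen independently, which makes this impossible.

First, the entropy bound must hold for all $\alpha\in A$ together.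

**Lemma 21.** For any nonempty compact set $A$ of irrationals, $X_A$ has zero entropy.

*Proof.* By Lemma 19(a) every legal word of length $\ell$ is, up to translation, $c_{\alpha,t}|[0,\ell-1]$ for some $\alpha\in A$, $t\in T_0(\alpha)$. Take representatives $\alpha,t\in[0,1)$. The point $(\alpha,t)\in\mathbb R^2$ avoids the $q=\ell(2\ell+1)$ lines $t+m\alpha=\frac c2$ with $0\le m<\ell$, $0\le c\le2\ell$. We have $0\le t+m\alpha<\ell$, and $c_{\alpha,t}(m)=1$ iff $\lfloor2(t+m\alpha)\rfloor$ is even. So the word is determined by the region of the complement of these lines that contains $(\alpha,t)$. A set of $q$ lines cuts the plane into at most $1+q+\binom q2$ regions, so there are $O(\ell^4)$ words. $\square$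

**Lemma 22.** There is a Cantor set $H\subseteq\mathbb T$ such that every continuous $\varphi:H\to\mathbb T$ is a uniform limit of maps $x\mapsto nx$, $n\in\mathbb Z$. All points of $H$ are irrational.

*Proof.* Build nondegenerate closed arcs $J_\eta$ ($\eta\in2^{<\omega}$) with $J_{\eta0},J_{\eta1}$ disjoint subarcs of $J_\eta$, with lengths tending to $0$ as $|\eta|\to\infty$, such that for each $s\ge1$ and each $\psi:2^s\to\{0,\frac1s,\dots,\frac{s-1}s\}$ there is $n_\psi$ with
$$\|n_\psi x-\psi(\eta)\|\le\tfrac1s\quad\text{for all }\eta\in2^s,\ x\in J_\eta.\tag{9}$$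
At stage $s$ take small disjoint subarcs of the arcs of the previous stage, then treat the finitely many $\psi$ in turn. For each $\psi$ choose $n_\psi$ so large that $n_\psi$ times the length of each current arc is at least $1$. Then $x\mapsto n_\psi x$ maps each current arc onto $\mathbb T$, and each arc can be shrunk to a nondegenerate closed subarc on which $\|n_\psi x-\psi(\eta)\|\le\frac1s$. Let $H=\bigcap_s\bigcup_{\eta\in2^s}J_\eta$, a Cantor set.

Given $\varphi$ and $\epsilon>0$, take $s$ so large that $\frac2s<\frac\epsilon2$ and $\varphi$ varies by less than $\frac\epsilon2$ on each $H\cap J_\eta$, $\eta\in2^s$. Let $\psi(\eta)$ be within $\frac1s$ of a value of $\varphi$ on $H\cap J_\eta$. By (9), $\|n_\psi x-\varphi(x)\|<\frac1s+\frac1s+\frac\epsilon2<\epsilon$ on $H$.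

Finally, let $x\in H$ and suppose $qx=0$ with $q\ge1$. Then every $nx$ is a multiple of $\frac1q$, so $\|nx-\frac1{2q}\|\ge\frac1{2q}$ for all $n$. This contradicts the approximability of the constant map $\frac1{2q}$. $\square$

**Proof of Theorem 3. Step 1: all $F_{X_A}$ lie in the interval.** Let $A\subseteq H$ be nonempty and closed, and $\alpha\in A$. Since $F_{X_\alpha}\le_BF_{X_A}$, Theorem 1 gives $(E_0)^\omega\le_BF_{X_A}$ and $F_{X_A}\not\le_B(E_0)^\omega$. We have $F_{X_A}\le_B(E_0)^{[\mathbb Z]}$, and $(E_0)^{[\mathbb Z]}\not\le_BF_{X_A}$ by Lemmas 18(b), 21 and Proposition 17.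

**Step 2: set up the comparison.** If $A\subseteq B$, then $X_A\subseteq X_B$, so $F_{X_A}\le_BF_{X_B}$. Conversely let $F_{X_A}\le_BF_{X_B}$, and suppose toward a contradiction that there is $\alpha\in A\setminus B$. Then $F_{X_\alpha}\le_BF_{X_B}$ via some $f$. By Lemmas 19(b), 20 and 18(b), Lemma 16 applies with $K=X_\alpha$ and $L=X_B$. Alternative (a) fails by Lemma 13, as $f$ is a reduction. So (b) holds, with some $r\neq0$, $k$, $g_s$, $Y$, which we fix.

**Step 3: columns that nearly repeat still show all windows everywhere.** The near-repetitive words form a small subset of $W_M$. To use $Y$ on them we need their component maps to be onto.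

**Lemma 23.** For every $M'$ there is $\delta>0$ such that if $n\in\mathbb Z$, $\|n\alpha\|<\delta$ and $M=M'+|n|$, then, with
$$W'=\{(\pi_k(\sigma^jz))_{|j|\le M}:z\in X_\alpha,\ \pi_k(\sigma^{j+n}z)=\pi_k(\sigma^jz)\ \forall|j|\le M'\}\subseteq W_M,$$
each component projection $W'\to P_k$ $(|j|\le M)$ is onto.

*Proof.* Let $\lambda$ be Lebesgue measure on $\mathbb T$. By Lemma 19(c), $\eta=\min_{p\in P_k}\lambda\{t\in T_0:\pi_k(c_t)=p\}>0$. Since $\sigma^jc_t=c_{t+j\alpha}$ and $\lambda$ is translation invariant, $\lambda\{t\in T_0:\pi_k(\sigma^jc_t)=p\}\ge\eta$ for all $j,p$. On the other hand, for each $m$,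
$$\lambda\{t\in T_0:c_t(m+n)\ne c_t(m)\}\le2\|n\alpha\|,$$
because then one of the two points of $\mathcal E$ lies on the short arc between $t+m\alpha$ and $t+m\alpha+n\alpha$, and for each point of $\mathcal E$ this happens for a set of $t$ of measure $\|n\alpha\|$. So the bad set of $t\in T_0$ with $c_t(m+n)\ne c_t(m)$ for some $|m|\le M'+k$ has measure at most $2(2M'+2k+1)\|n\alpha\|$. Choose $\delta$ with $2(2M'+2k+1)\delta<\eta$. Then for all $|j|\le M$ and $p\in P_k$ there is $t\in T_0$ outside the bad set with $\pi_k(\sigma^jc_t)=p$. As $t$ is not bad, $\pi_k(\sigma^{j'+n}c_t)=\pi_k(\sigma^{j'}c_t)$ for $|j'|\le M'$, so $c_t$ contributes an element of $W'$ with $j$-component $p$. $\square$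

**Step 4: near returns of $\alpha$ force near returns in $B$.**

**Lemma 24.** For every $\epsilon>0$ there is $\delta>0$ such that $\|n\alpha\|<\delta$ implies $\|rn\beta\|<\epsilon$ for some $\beta\in B$.

*Proof.* Suppose not, for $\epsilon$. For each $M'$ let $\delta(M')$ be as in Lemma 23, and choose $n=n_{M'}$ with $\|n\alpha\|<\delta(M')$ and $\|rn\beta\|\ge\epsilon$ for all $\beta\in B$. Let $M=M'+|n|$. By Lemmas 23 and 5, for each $|j|\le M$ comeagerly many $w\in W'^\omega$ satisfy $w(j)\in Y$. So there is $w\in W'^\omega\cap\tilde Y_M$. By (b2) some $\Omega_i(w)$ is $X_B$-legal, say $\Omega_i(w)$ is a restriction of $z_{M'}\in X_B$. By the definition of $W'$, $w(j+n)=w(j)$ for $|j|\le M'$, so by (5)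
$$z_{M'}(s+jr+rn)=g_s(w(j+n))_i=g_s(w(j))_i=z_{M'}(s+jr).$$
That is, $z_{M'}(m+rn)=z_{M'}(m)$ for all $m\in[-M'|r|,M'|r|+|r|-1]$.

Let $(\beta_{M'},t_{M'},z_{M'})\in Q$ with $\beta_{M'}\in B$. By (4), $(\beta_{M'},t_{M'}+rn\beta_{M'},\sigma^{rn}z_{M'})\in Q$. Along a subsequence $\beta_{M'}\to\beta\in B$, $t_{M'}\to t$, $rn_{M'}\beta_{M'}\to\theta$ and $z_{M'}\to z$. Then also $\sigma^{rn_{M'}}z_{M'}\to z$, since it agrees with $z_{M'}$ on windows that grow to $\mathbb Z$. As $Q$ is closed, $(\beta,t,z),(\beta,t+\theta,z)\in Q$, and $\theta=0$ by Lemma 18(a). This contradicts $\|rn_{M'}\beta_{M'}\|\ge\epsilon$. $\square$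

**Step 5: the contradiction.** Take $\epsilon=\frac14$ and $\delta$ from Lemma 24. Let $\varphi:H\to\mathbb T$ be $0$ on a clopen neighborhood of $\alpha$ in $H$ disjoint from $B$, and $\frac1{2r}$ elsewhere. By Lemma 22 there is $n$ with $\|n\alpha\|<\delta$ and $\|n\beta-\frac1{2r}\|<\frac1{8|r|}$ for all $\beta\in B$. Multiplying by $r$, $\|rn\beta-\frac12\|<\frac18$, so $\|rn\beta\|>\frac14$ for all $\beta\in B$. This contradicts Lemma 24. Hence $A\subseteq B$. $\square$

**Proof of Corollary 4.** By Theorem 3 it is enough to find the corresponding families of nonempty closed subsets of $H$ under inclusion.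

- For pairwise incomparable relations take the singletons $A=\{\alpha\}$, $\alpha\in H$.
- For the chain identify $H$ with $2^{\mathbb N}$, ordered lexicographically, and take the closed initial segments $\{y:y\le x\}$ for $x$ in the set of sequences that are neither eventually $1$ nor identically $0$. Under binary expansion this set of sequences is order-isomorphic to $(0,1)\cong\mathbb R$, and $x<x'$ makes the first segment a proper subset of the second.
- For $(\mathcal P(\mathbb N),\subseteq)$ fix an injective sequence $\alpha_n\to\alpha_\infty$ in $H$ with $\alpha_n\ne\alpha_\infty$, and take the closed sets $\{\alpha_n:n\in S\}\cup\{\alpha_\infty\}$, $S\subseteq\mathbb N$. $\square$
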